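\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Without choice, enough projective abelian groups\\ give enough free projective ones}


\begin{abstract}
In set theory without the axiom of choice, a free abelian group need not be projective, and a projective abelian group need not be free. Let EP$\mathbf{Ab}$ say that every abelian group is a homomorphic image of a projective one, and let EFP$\mathbf{Ab}$ say that every abelian group is a homomorphic image of a free projective one. It was conjectured that EP$\mathbf{Ab}$ does not imply EFP$\mathbf{Ab}$. We prove in ZFA, without choice, that it does; the argument works for modules over any nonzero ring. We also show that EP$\mathbf{Ab}$ and EFP$\mathbf{Ab}$ are equivalent to the statement that every set is an image of a projective set.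
\end{abstract}

\section{The question and the answer}

We work in ZFA, Zermelo--Fraenkel set theory with atoms and without the axiom of choice. ZF is the special case in which there are no atoms. An abelian group $P$ is \emph{projective} if for every surjective homomorphism $q:B\to C$ of abelian groups and every homomorphism $f:P\to C$ there is a homomorphism $h:P\to B$ with $qh=f$. Consider two principles.
\begin{itemize}
\item EP$\mathbf{Ab}$: every abelian group is a homomorphic image of a projective abelian group.
\item EFP$\mathbf{Ab}$: every abelian group is a homomorphic image of a free projective abelian group.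
\end{itemize}

With the axiom of choice both are trivial. Every abelian group $A$ is the image of the free group $\mathbb Z[A]$ on its underlying set, and $\mathbb Z[A]$ is projective, because one can choose a preimage for the image of each basis element. The first half of this argument needs no choice. The second half chooses one element from each member of a family indexed by the basis, so in the absence of choice the projectivity of $\mathbb Z[X]$ is a condition on the set $X$: it says that certain choices indexed by $X$ can be made. EFP$\mathbf{Ab}$ asserts that there are many sets $X$ of this kind.

Clearly EFP$\mathbf{Ab}$ implies EP$\mathbf{Ab}$. The converse would be immediate if projective groups were free, but the usual proof of that uses the axiom of choice, and the use is essential: there is a permutation model of ZFA that contains a projective abelian group that is not free. So EP$\mathbf{Ab}$ might hold because of projective groups that have no basis. The obvious way around this does not work. If $P$ is projective, then the identity of $P$ lifts through the surjection $\mathbb Z[P]\to P$, $[p]\mapsto p$, so $P$ is isomorphic to a direct summand of a free group; but there is no evident reason for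 this free group to be projective. Thus it is natural to guess that the two principles are inequivalent, and this was conjectured in \cite{Blass}: there should be a model of ZFA, possibly one of ZF, in which EP$\mathbf{Ab}$ holds and EFP$\mathbf{Ab}$ fails.

The conjecture is false. The proof uses nothing about $\mathbb Z$, so we state it for modules. Let $R\ne 0$ be a ring with $1$; \emph{module} means left $R$-module, and projective modules are defined by the same lifting property. Let EP($R$) and EFP($R$) be the analogues for $R$-modules of EP$\mathbf{Ab}$ and EFP$\mathbf{Ab}$, which are the case $R=\mathbb Z$. Write $R[X]$ for the free module with basis $\{[x]:x\in X\}$, whose elements are the finitely supported formal sums $\sum_x r_x[x]$.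

\begin{definition}
A set $X$ is \emph{$R$-projective} if the module $R[X]$ is projective. A set $X$ is \emph{projective} if every family of nonempty sets indexed by $X$ has a choice function.
\end{definition}

\begin{theorem}\label{main}
\textup{(ZFA)} EP\textup{($R$)} implies EFP\textup{($R$)}. Moreover, EP\textup{($R$)} implies that every projective module is a direct summand of a free projective module. In particular EP$\mathbf{Ab}$ and EFP$\mathbf{Ab}$ are equivalent in every model of ZFA or ZF, and the conjecture is false.
\end{theorem}

The same methods give more. Let EPSets be the statement that every set is an image of a projective set, and let DC be the principle of dependent choices: if $\rho$ is a binary relation on a nonempty set $S$ and every $s\in S$ has some $s'\in S$ with $s\,\rho\,s'$, then there is a sequence $(s_n)_{n\in\omega}$ in $S$ with $s_n\,\rho\,s_{n+1}$ for all $n$.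

\begin{theorem}\label{more}
\textup{(ZFA)}
\begin{enumerate}
\item[\textup{(1)}] EP\textup{($R$)}, EFP\textup{($R$)} and the statement that every set is an image of an $R$-projective set are equivalent.
\item[\textup{(2)}] $\mathbb Z[X]$ is projective if and only if the set $X$ is projective. Hence EP$\mathbf{Ab}$, EFP$\mathbf{Ab}$ and EPSets are equivalent, and they imply DC.
\item[\textup{(3)}] If $R$ is a nonzero $\mathbb Q$-algebra, then $X$ is $R$-projective if and only if every family $(W_x)_{x\in X}$ of nonempty sets admits a family of nonempty finite subsets $T_x\subseteq W_x$.
\item[\textup{(4)}] Under EP\textup{($R$)}, for every projective module $P$ there is a free projective module $F$ with $P\oplus F\cong F$.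
\end{enumerate}
\end{theorem}

\paragraph{Conventions.} The only choices made below are from finitely many nonempty sets at a time; these are justified by induction on the number of sets. A direct sum $\bigoplus_x B_x$ consists of the finitely supported families. A \emph{section} of a surjective homomorphism $q:B\to P$ is a homomorphism $s:P\to B$ with $qs=\mathrm{id}_P$. If $P$ is projective, a section exists (lift $\mathrm{id}_P$), and then $B=s(P)\oplus\ker q$, so $P$ is isomorphic to a direct summand of $B$. A retract of a projective module is projective: let $P$ be projective, and let $i:Q\to P$ and $r:P\to Q$ satisfy $ri=\mathrm{id}_Q$. Given a surjection $q:B\to C$ and a homomorphism $f:Q\to C$, let $h:P\to B$ lift $fr:P\to C$ through $q$; then $q(hi)=fri=f$, so $hi$ lifts $f$.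

\section{Which free modules are projective?}

We first express the projectivity of $R[X]$ as a choice principle indexed by $X$.

\begin{definition}
An \emph{augmented family} on a set $X$ is a family $(B_x,\varepsilon_x)_{x\in X}$ of modules $B_x$ with surjective homomorphisms $\varepsilon_x:B_x\to R$, called \emph{augmentations}. A \emph{unit section} of it is a family $(b_x)_{x\in X}$ with $b_x\in B_x$ and $\varepsilon_x(b_x)=1$.
\end{definition}

A homomorphism into $R$ is surjective as soon as $1$ is in its image; we use this repeatedly.

\begin{lemma}\label{unit}
$X$ is $R$-projective if and only if every augmented family on $X$ has a unit section.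
\end{lemma}

\begin{proof}
Suppose that $R[X]$ is projective and let $(B_x,\varepsilon_x)_{x\in X}$ be an augmented family. The homomorphism
\[
\bigoplus_{x\in X}B_x\to R[X],\qquad (b_x)_x\mapsto\sum_x\varepsilon_x(b_x)[x],
\]
is surjective, since each $[x]$ is in its image. Let $s$ be a section, and let $b_x$ be the $x$-component of $s([x])$. Comparing the coefficients of $[x]$ in the image of $s([x])$ and in $[x]$ gives $\varepsilon_x(b_x)=1$.

Conversely, suppose that unit sections exist. Let $q:B\to C$ be surjective and $f:R[X]\to C$ a homomorphism. Put
\[
B_x=\{(b,r)\in B\times R:\ q(b)=r f([x])\},\qquad \varepsilon_x(b,r)=r .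
\]
This is a submodule of $B\times R$, and $\varepsilon_x$ is surjective because $q$ is. A unit section has the form $(b_x,1)_{x\in X}$ with $q(b_x)=f([x])$. The homomorphism $R[X]\to B$ with $[x]\mapsto b_x$ then lifts $f$.
\end{proof}

For instance, every finite set is $R$-projective, by finite choice. The next lemma gives two ways to make new $R$-projective sets. Both proofs bundle the modules over a fiber into one module, so that a single element of augmentation $1$ supplies elements of augmentation $1$ in all the modules over that fiber.

\begin{lemma}\label{closure}
\textup{(i)} If $X$ is $R$-projective and $(E_x)_{x\in X}$ is a family of finite sets, then $E=\{(x,e):x\in X,\ e\in E_x\}$ is $R$-projective.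

\textup{(ii)} If $X$ and $Y$ are $R$-projective, then so is $X\times Y$.
\end{lemma}

\begin{proof}
We use the criterion of Lemma~\ref{unit}.

(i) Let $(B_{x,e},\varepsilon_{x,e})$ be an augmented family on $E$. Put
\[
C_x=\Big\{\big((b_e)_{e\in E_x},r\big)\in\prod_{e\in E_x}B_{x,e}\times R:\ \varepsilon_{x,e}(b_e)=r\text{ for all }e\in E_x\Big\},
\]
with augmentation $\big((b_e)_e,r\big)\mapsto r$. For each fixed $x$ the value $1$ is attained, by finitely many choices, so this is an augmented family on $X$. A unit section of it assigns to each $x$ elements $b_e\in B_{x,e}$, for $e\in E_x$, with $\varepsilon_{x,e}(b_e)=1$. Together these form a unit section of $(B_{x,e},\varepsilon_{x,e})$.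

(ii) Let $(B_{x,y},\varepsilon_{x,y})$ be an augmented family on $X\times Y$. Put
\[
C_x=\Big\{\big((b_y)_{y\in Y},r\big)\in\prod_{y\in Y}B_{x,y}\times R:\ \varepsilon_{x,y}(b_y)=r\text{ for all }y\in Y\Big\},
\]
with augmentation $\big((b_y)_y,r\big)\mapsto r$. For each fixed $x$ the value $1$ is attained, because the augmented family $(B_{x,y},\varepsilon_{x,y})_{y\in Y}$ on the $R$-projective set $Y$ has a unit section. As in (i), the components of a unit section of $(C_x)_{x\in X}$ form a unit section of $(B_{x,y},\varepsilon_{x,y})$.
\end{proof}

We shall also need one infinite $R$-projective set.

\begin{lemma}\label{omega}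
EP\textup{($R$)} implies that $\omega$ is $R$-projective.
\end{lemma}

\begin{proof}
Let $f:P\to R[\omega]$ be surjective with $P$ projective. We need preimages $p_n$ of all the $[n]$ at once, and we obtain them by recursion from a single one. Let $\tau:R[\omega]\to R[\omega]$ be the homomorphism with $[n]\mapsto[n+1]$. Since $P$ is projective, $\tau f$ lifts through $f$: there is $\varphi:P\to P$ with $f\varphi=\tau f$. Pick $p_0$ with $f(p_0)=[0]$ and put $p_n=\varphi^n(p_0)$. Then $f(p_n)=\tau^n([0])=[n]$. So the homomorphism $[n]\mapsto p_n$ is a section of $f$, and $R[\omega]$ is a retract of $P$, hence projective.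
\end{proof}

\section{\texorpdfstring{$R$}{R}-projective sets inside a projective module}

Now let $S$ be an arbitrary set. EP($R$) gives a projective module $P_1$ and a surjection $f:P_1\to R[S]$. There may be no basis of $P_1$ in sight, but $P_1$ contains a distinguished subset, the preimage of the basis of $R[S]$:
\[
F=\{w\in P_1:\ f(w)=[s]\text{ for some }s\in S\},\qquad \pi:F\to S,\quad f(w)=[\pi(w)].
\]
Since $R\neq0$, the elements $[s]$ are distinct, so $\pi$ is well defined; it is onto because $f$ is. Lifting $f$ gives simultaneous choices indexed by $F$, with one limitation: the module from which we choose at $w$ may depend only on $\pi(w)$.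

\begin{lemma}\label{fibers}
Let $P_1$ be projective, $f:P_1\to R[S]$ surjective, and $\pi:F\to S$ as above.

\textup{(i)} For every augmented family $(C_s,\varepsilon_s)_{s\in S}$ on $S$ there is a function $g$ on $F$ with $g(w)\in C_{\pi(w)}$ and $\varepsilon_{\pi(w)}(g(w))=1$ for all $w\in F$.

\textup{(ii)} If $X\subseteq F$ and $X\cap\pi^{-1}(s)$ is finite for every $s\in S$, then $X$ is $R$-projective.
\end{lemma}

\begin{proof}
(i) As in the proof of Lemma~\ref{unit}, the map $\bigoplus_sC_s\to R[S]$, $(c_s)_s\mapsto\sum_s\varepsilon_s(c_s)[s]$, is surjective. Lift $f$ through it to a homomorphism $h:P_1\to\bigoplus_sC_s$, and let $g(w)$ be the $\pi(w)$-component of $h(w)$. Since $h(w)$ is mapped to $f(w)=[\pi(w)]$, comparing coefficients of $[\pi(w)]$ gives $\varepsilon_{\pi(w)}(g(w))=1$.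

(ii) Let $(B_w,\varepsilon_w)_{w\in X}$ be an augmented family on $X$, and write $X_s=X\cap\pi^{-1}(s)$. For $s\in S$ put
\[
C_s=\Big\{\big((b_w)_{w\in X_s},r\big)\in\prod_{w\in X_s}B_w\times R:\ \varepsilon_w(b_w)=r\text{ for all }w\in X_s\Big\},
\]
with augmentation $\big((b_w)_w,r\big)\mapsto r$, which is surjective by finite choice. (If $X_s=\emptyset$, the augmentation is an isomorphism $C_s\cong R$.) Take $g$ as in (i). For $w\in X$ with $\pi(w)=s$, the element $g(w)\in C_s$ is a tuple indexed by $X_s$ together with $1\in R$, and $w\in X_s$. Let $b_w\in B_w$ be its $w$-component, so that $\varepsilon_w(b_w)=1$. Then $(b_w)_{w\in X}$ is a unit section, and Lemma~\ref{unit} applies.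
\end{proof}

Part (ii) does not assume that $S$ or $F$ is $R$-projective. The finiteness hypothesis is what makes the augmentation of $C_s$ surjective; over an infinite fiber, surjectivity would itself be a choice principle. So the lemma does not show that $F$ is $R$-projective. It reduces the search for $R$-projective sets to a concrete task: \emph{select finitely many points in each of sufficiently many fibers of $\pi$, by a rule}.

\section{Returning points and the proof of Theorem~\ref{main}}

The theorem follows from the next proposition.

\begin{proposition}\label{image}
Assume EP\textup{($R$)}. Every projective module is a homomorphic image of $R[Y]$ for some $R$-projective set $Y$.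
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{main} from Proposition~\ref{image}]
By EP($R$) every module is an image of a projective module $P$, and $P$ is an image of some free projective $R[Y]$. This proves EFP($R$). If $P$ is projective, the surjection $R[Y]\to P$ has a section, so $P$ is isomorphic to a direct summand of $R[Y]$. The last statement of the theorem is the case $R=\mathbb Z$, as EFP$\mathbf{Ab}$ trivially implies EP$\mathbf{Ab}$.
\end{proof}

\subsection*{Setting up}

Fix a projective module $P$. We use the construction of the previous section with $S=P$, the underlying set of $P$: by EP($R$) there are a projective $P_1$ and a surjection $f:P_1\to R[P]$, and we have $\pi:F\to P$. The homomorphism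
\[
\Lambda:R[F]\to P,\qquad [w]\mapsto\pi(w),
\]
is surjective because $\pi$ is. If $R[F]$ were projective, we would be done. Instead we look for an $R$-projective set assembled from $F$ that still generates $P$. By Lemma~\ref{fibers}(ii) we should select finitely many points in fibers of $\pi$.

Where can finite sets come from? They come from the projectivity of $P$. It yields a section $\sigma:P\to R[F]$ of $\Lambda$, and each $\sigma(p)$ has a finite support $D(p)\subseteq F$. Writing $\sigma(p)=\sum_{w\in D(p)}v_w[w]$ and applying first $\Lambda$ and then $\sigma$, we get
\begin{equation}\label{expand}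
p=\sum_{w\in D(p)}v_w\,\pi(w),\qquad \sigma(p)=\sum_{w\in D(p)}v_w\,\sigma(\pi(w)).
\end{equation}
By the first equation, $p$ is a linear combination of the elements $\pi(w)$ with $w\in D(p)$. The difficulty is that the points of $D(p)$ need not lie in the fiber over $p$. So $p\mapsto D(p)$ is not a selection of points in fibers, and the union of all the $D(p)$ may have infinite fibers.

The way out is to iterate. Each point $w\in D(p)$ lies over some element $\pi(w)$, which has its own finite set $D(\pi(w))$, and so on. For $w,w'\in F$ write
\[
w\to w'\quad\text{if}\quad w'\in D(\pi(w)),
\]
and put $D_1(p)=D(p)$, $D_{n+1}(p)=\bigcup_{w\in D_n(p)}D(\pi(w))$. These sets are finite. For $w\in F$ and $n\ge1$,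
\begin{equation}\label{paths}
D_n(\pi(w))=\{w':\ \text{there is a path } w=w_0\to w_1\to\dots\to w_n=w'\},
\end{equation}
by induction on $n$. In particular the points reached from $w$ depend only on $\pi(w)$.

Call $c\in F$ a \emph{returning point} if $c\in D_n(\pi(c))$ for some $n\ge1$; by \eqref{paths} this means that $c$ lies on a cycle of $\to$. If some $D_n(x)$ contains points over $x$ itself, then these are returning points, and $D_n(x)$ selects finitely many points in the right fiber. The second equation in \eqref{expand} ensures that this happens often enough: comparing supports,
\begin{equation}\label{pred}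
\text{for every }w'\in D(p)\text{ there is }w\in D(p)\text{ with }w\to w'.
\end{equation}
So within the finite set $D(p)$ one can walk backward for any number of steps, and the walk must eventually repeat a point, which is then a returning point.

\begin{example}\label{small}
Here is a case in which one step is not enough to return. Suppose that free abelian groups are projective, as under the axiom of choice. Let $P=\mathbb Za\oplus\mathbb Zb$, $P_1=\mathbb Z[P]$ and $f=\mathrm{id}$. Then $F=\{[p]:p\in P\}$, which we identify with $P$, and $\pi$ becomes the identity. The homomorphism
\[
\sigma(ma+nb)=-n[a]-m[b]+(m+n)[a+b]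
\]
is a section of $\Lambda$, since $-na-mb+(m+n)(a+b)=ma+nb$. We have
\[
D(a)=\{b,\,a+b\},\qquad D(b)=\{a,\,a+b\},\qquad D(a+b)=\{a,\,b,\,a+b\},
\]
and $D(p)\subseteq\{a,b,a+b\}$ for all $p$. The set $D(a)$ misses the fiber over $a$, but $a\to b\to a$, so $D_2(a)$ meets it. The returning points are $a$ and $b$ (after two steps) and $a+b$ (after one step), and they generate $P$. A backward walk in $D(a)$ starting at $b$ goes to $a+b$, the only predecessor of $b$ in $D(a)$, and from there possibly to $b$ again, which closes the cycle $b\to a+b\to b$.
\end{example}

\subsection*{Selecting finitely many returning points in each fiber}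

A fiber of $\pi$ may contain infinitely many returning points. To get a finite set we keep only those that return as early as possible. Let
\[
X_0=\{x\in P:\ D_n(x)\cap\pi^{-1}(x)\ne\emptyset\text{ for some }n\ge1\},
\]
the set of those $x$ that have a returning point over them. For $x\in X_0$ let $n(x)$ be the least such $n$, and put
\[
E(x)=D_{n(x)}(x)\cap\pi^{-1}(x),\qquad X=\bigcup_{x\in X_0}E(x)\subseteq F .
\]
Each $E(x)$ is a nonempty \emph{finite} set determined by $x$. The points of $E(x)$ lie over $x$, so $X\cap\pi^{-1}(x)$ is $E(x)$ if $x\in X_0$ and is empty otherwise. Hence all fibers of $X$ over $P$ are finite, and $X$ is $R$-projective by Lemma~\ref{fibers}(ii).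

\subsection*{Everything needed is reached from \texorpdfstring{$X$}{X}}

\begin{lemma}\label{reach}
If $p\in P$ and $w'\in D(p)$, then $w'\in D_n(\pi(w))$ for some $w\in X$ and some $n\ge1$.
\end{lemma}

\begin{proof}
Let $m=|D(p)|$. Applying \eqref{pred} $m$ times, we find $u_0=w',u_1,\dots,u_m$ in $D(p)$ with $u_{i+1}\to u_i$ for $i<m$. These are $m+1$ terms in a set of size $m$, so $u_i=u_j$ for some $i<j$. Put $c=u_i=u_j$ and $x=\pi(c)$.

The path $u_j\to u_{j-1}\to\dots\to u_i$ leads from $c$ to $c$, so $c\in D_{j-i}(x)\cap\pi^{-1}(x)$ by \eqref{paths}, and therefore $x\in X_0$. The path $u_j\to\dots\to u_0$ leads from $c$ to $w'$ and has length $j\ge1$, so $w'\in D_j(x)$. Now take any $w\in E(x)\subseteq X$. The point $c$ itself need not be in $X$, but $\pi(w)=x$, and so $w'\in D_j(\pi(w))$.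
\end{proof}

\begin{remark}
The elements $\pi(w)$ with $w\in X$ need not generate $P$, which is why we also use the points reached from $X$. As in Example~\ref{small}, suppose that free abelian groups are projective, take $P_1=\mathbb Z[P]$ and $f=\mathrm{id}$, and identify $F$ with $P$. Now let $P$ be the free abelian group with basis $x_0,x_1,\dots$, put $c_n=x_n-x_{n+1}$, and let $\sigma(x_n)=[c_n]+[x_{n+1}]$, a section of $\Lambda$. Then $D(x_n)=\{c_n,x_{n+1}\}$, and $D(c_n)=\{c_n,c_{n+1},x_{n+1},x_{n+2}\}$ because $\sigma(c_n)=[c_n]+[x_{n+1}]-[c_{n+1}]-[x_{n+2}]$. Every $D(p)$ consists of points of the form $c_n$ or $x_n$, so no other point returns. No arrow between points of these two forms lowers the index, and every arrow from one of them into $x_m$ raises it; so no $x_m$ returns, while $c_n\to c_n$. Thus $X=\{c_n:n\in\omega\}$, which generates only the elements of coordinate sum $0$.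
\end{remark}

\subsection*{Conclusion}

\begin{proof}[Proof of Proposition~\ref{image}]
Put
\[
Y=\{(w,n,w'):\ w\in X,\ n\in\omega,\ w'\in D_{n+1}(\pi(w))\}.
\]
The set $X$ is $R$-projective, as shown above, and $\omega$ is $R$-projective by Lemma~\ref{omega}. So $X\times\omega$ is $R$-projective by Lemma~\ref{closure}(ii). Since $Y$ has the finite fibers $D_{n+1}(\pi(w))$ over $X\times\omega$, it is $R$-projective by Lemma~\ref{closure}(i).

Consider the homomorphism $R[Y]\to P$ with $[(w,n,w')]\mapsto\pi(w')$. By \eqref{expand}, every $p\in P$ is a linear combination of the elements $\pi(w')$ with $w'\in D(p)$. By Lemma~\ref{reach}, each such $w'$ lies in $D_{n+1}(\pi(w))$ for some $w\in X$ and $n\in\omega$, so $\pi(w')$ is the image of the basis element $[(w,n,w')]$. Hence the homomorphism is surjective.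
\end{proof}

This completes the proof of Theorem~\ref{main}. In the proof of Proposition~\ref{image}, the projectivity of $P$ was used only to obtain $\sigma$, that of $P_1$ only through Lemma~\ref{fibers}, and EP($R$) was applied only to the two modules $R[P]$ and $R[\omega]$.

\section{Proof of Theorem~\ref{more}}

\begin{proof}[Proof of \textup{(1)}]
EFP($R$) trivially implies EP($R$), and Theorem~\ref{main} is the converse. Suppose that every set is an image of an $R$-projective set. For a module $M$ there is then a surjection of sets $Y\to M$ with $Y$ an $R$-projective set, and it extends to a surjective homomorphism $R[Y]\to M$. So EFP($R$) holds.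

Conversely, assume EFP($R$) and let $S$ be a set. There is a surjective homomorphism $\theta:R[Y]\to R[S]$ with $Y$ an $R$-projective set. A basis element may go to a combination of several $[s]$, so we split it up: the set
\[
E=\{(y,s):\ y\in Y,\ s\in\operatorname{supp}\theta([y])\}
\]
is $R$-projective by Lemma~\ref{closure}(i). Each $s\in S$ lies in some $\operatorname{supp}\theta([y])$; otherwise every element in the image of $\theta$ would have coefficient $0$ at $[s]$, whereas $[s]$ has coefficient $1\ne0$ there. So $(y,s)\mapsto s$ maps $E$ onto $S$.
\end{proof}

\begin{proof}[Proof of \textup{(2)}]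
If $X$ is projective, then every augmented family on $X$ has a unit section: choose $b_x$ in the nonempty set $\varepsilon_x^{-1}(1)$. So $\mathbb Z[X]$ is projective by Lemma~\ref{unit}.

Conversely, let $\mathbb Z[X]$ be projective and let $(W_x)_{x\in X}$ be a family of nonempty sets. The modules $\mathbb Z[W_x]$, augmented by the sum of coefficients, form an augmented family, since each $W_x$ is nonempty. By Lemma~\ref{unit} there are elements of $\mathbb Z[W_x]$, given as a function of $x$, with coefficient sum $1$. Their supports $T_x\subseteq W_x$ are finite and nonempty.

It remains to pick one element of each $T_x$. For this we apply Lemma~\ref{unit} once more, now to all nonempty subsets of $T_x$ together. Put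
\[
B_x=\Big\{\big((a_T)_{\emptyset\ne T\subseteq T_x},r\big)\in\prod_{\emptyset\ne T\subseteq T_x}\mathbb Z[T]\times\mathbb Z:\ a_T\text{ has coefficient sum }r\text{ for all }T\Big\},
\]
augmented by $r$. This is surjective: for fixed $x$, choose a point $t_T$ in each of the finitely many sets $T$ and put $a_T=[t_T]$, $r=1$. A unit section provides, for every $x$ and every nonempty $T\subseteq T_x$, an element $a_T\in\mathbb Z[T]$ with coefficient sum $1$. If $|T|\ge2$, the coefficients of $a_T$ at the points of $T$ are not all equal, because $|T|\,c=1$ has no solution $c\in\mathbb Z$. So the set $T'$ of those $t\in T$ at which the coefficient is maximal is a nonempty proper subset of $T$. Starting with $T_x$ and iterating $T\mapsto T'$, we reach a singleton after finitely many steps. Its element belongs to $W_x$ and is determined by $x$ and the unit section. This defines a choice function for $(W_x)_{x\in X}$, so $X$ is projective.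

Thus the $\mathbb Z$-projective sets are exactly the projective sets, and (1) with $R=\mathbb Z$ shows that EP$\mathbf{Ab}$, EFP$\mathbf{Ab}$ and EPSets are equivalent.

Finally, EPSets implies DC, an observation going back to Blass. Let $\rho$ be a relation on $S\neq\emptyset$ such that every $s\in S$ has some $s'\in S$ with $s\,\rho\,s'$, and let $\pi:Q\to S$ be onto with $Q$ a projective set. For each $q\in Q$ the set $\{q'\in Q:\pi(q)\,\rho\,\pi(q')\}$ is nonempty, as $\pi$ is onto. Since $Q$ is projective, there is $g:Q\to Q$ with $\pi(q)\,\rho\,\pi(g(q))$ for all $q$. Pick $q_0\in Q$. The sequence $\big(\pi(g^n(q_0))\big)_{n\in\omega}$ is as required.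
\end{proof}

The passage from finite sets to points is where $\mathbb Z$ matters: it needs that no integer $\ge2$ is invertible. Over a $\mathbb Q$-algebra one can average, and finite sets are all one gets and all one needs.

\begin{proof}[Proof of \textup{(3)}]
Let $X$ be $R$-projective and let $(W_x)_{x\in X}$ be a family of nonempty sets. Apply Lemma~\ref{unit} to the modules $R[W_x]$ augmented by the sum of coefficients. The members of a unit section have coefficient sum $1\neq0$, so their supports are nonempty finite sets $T_x\subseteq W_x$.

Conversely, suppose that the condition on families holds, and let $(B_x,\varepsilon_x)_{x\in X}$ be an augmented family. Applied to the nonempty sets $\varepsilon_x^{-1}(1)$, the condition gives a family of nonempty finite sets $T_x\subseteq\varepsilon_x^{-1}(1)$. The elements $b_x=\frac1{|T_x|}\sum_{b\in T_x}b$ satisfy $\varepsilon_x(b_x)=\frac{1}{|T_x|}\cdot|T_x|=1$, so they form a unit section, and Lemma~\ref{unit} applies.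
\end{proof}

\begin{proof}[Proof of \textup{(4)}]
By Theorem~\ref{main} there are a module $P'$ and an $R$-projective set $Y$ with $P\oplus P'\cong R[Y]$; fix one such isomorphism. Put $F=R[Y\times\omega]$, which is free, and projective by Lemmas~\ref{omega} and~\ref{closure}(ii). Using the fixed isomorphism in every coordinate, we get
\[
F\cong\bigoplus_{n\in\omega}R[Y]\cong\bigoplus_{n\in\omega}(P\oplus P')\cong P\oplus\bigoplus_{n\in\omega}(P'\oplus P)\cong P\oplus\bigoplus_{n\in\omega}R[Y]\cong P\oplus F,
\]
where the third isomorphism is $(p_n,p_n')_{n}\mapsto\big(p_0,(p_n',p_{n+1})_{n}\big)$.
\end{proof}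

\begin{remark}
The following is not used above. Blass \cite{Blass} introduced a principle SVC, which holds in the ordinary Fraenkel--Mostowski--Cohen models, and proved that in its presence the existence of enough projective sets is as strong as the axiom of choice. Combined with Theorem~\ref{more}(2), this shows that EP$\mathbf{Ab}$ is as strong as the axiom of choice in the presence of SVC.
\end{remark}

\begin{thebibliography}{1}
\bibitem{Blass}
Blass, \emph{Injectivity, projectivity, and the axiom of choice}, Trans. Amer. Math. Soc. \textbf{255} (1979), 31--59. \url{http://www.ams.org/journals/tran/1979-255-00/S0002-9947-1979-0542870-6/S0002-9947-1979-0542870-6.pdf}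
\end{thebibliography}

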